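# Subgroups above an odd involution: a contractibility conjecture, its counterexamples in degree $3^m$, and the degrees $p$ and $2p$

## 1. Prime degree: contracting through orbits

Let $n\ge 2$ and let $S_n$ act on $[n]=\{1,\dots,n\}$.

**Definition (primitive).** A subgroup $H\le S_n$ is *primitive* if it is transitive on $[n]$ and preserves no partition of $[n]$ other than the partition into singletons and the one-block partition.

For instance, in $S_4$ the cyclic group generated by $(1\,2\,3\,4)$ is transitive but not primitive, since it preserves $\{1,3\}\mid\{2,4\}$; the group $A_4$ is primitive. A nonprimitive group is either *intransitive* or *imprimitive* (transitive with a nontrivial invariant partition). A subgroup of a nonprimitive group is nonprimitive: if the smaller group were transitive and preserved only the two trivial partitions, so would the larger one.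

**Definition (odd involution).** An involution $t\in S_n$ is *odd* if it is a product of an odd number of disjoint transpositions.

**Definition ($\mathbf{NP}^t$ and order complexes).** For an involution $t$, let $\mathbf{NP}^t$ be the poset, ordered by inclusion, of all subgroups $H\le S_n$ with $\langle t\rangle<H$ (properly) and $H$ not primitive. The *order complex* $\Delta P$ of a finite poset $P$ is the simplicial complex whose $k$-simplices are the chains $x_0<x_1<\dots<x_k$ in $P$.

When we say that a poset is contractible, or write $P\simeq P'$, we mean the order complexes. Two small examples: if $P=\{a,b,c\}$ with $a<c$ and $b<c$ only, then $\Delta P$ is a path with two edges, which is contractible; if $P$ consists of two incomparable points, then $\Delta P$ is two points, which is not.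

The paper "Topology of subgroup lattices of symmetric and alternating groups" contains the following conjecture.

**Conjecture.** If $t\in S_n$ is an odd involution which is not a transposition, then $\Delta\mathbf{NP}^t$ is contractible.

In plain words: collect all the nonprimitive groups strictly above $\langle t\rangle$, and ask whether the resulting space has the shape of a point. The task is to prove or disprove this.

Write $t$ as a product of $k$ disjoint transpositions. The hypothesis says that $k$ is odd and $k\ge3$; in particular $n\ge 6$. The first tool is a standard fact (Quillen, Adv. Math. 28 (1978)).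

**(F1)** If $r:P\to P$ is order preserving and there is $x_0\in P$ with $y\ge r(y)\le x_0$ for all $y\in P$, then $P$ is contractible. Dually, $y\le r(y)\ge x_0$ for all $y$ suffices. If $r:P\to P$ is a *closure operator* (order preserving, $y\le r(y)$, $r(r(y))=r(y)$), then $P$ is homotopy equivalent to the image of $r$.

(The reason is that comparable order preserving maps are homotopic, so in the first case the identity is homotopic to $r$, and $r$ to a constant.) In the path example above, $r(y)=c$ is a closure operator with one-point image.

**The easy case: $n=p$ prime.** The blocks of an invariant partition of a transitive group all have the same size, which divides $n$. So a transitive group of prime degree is primitive, and the nonprimitive groups are exactly the intransitive ones.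

For a group $H\le S_n$ put
$$Y_H=\prod_{O}\mathrm{Sym}(O),\qquad O\text{ running over the }H\text{-orbits},\qquad\text{and}\qquad W=Y_{\langle t\rangle}\cong S_2^k .$$
So $W$ is generated by the $k$ transpositions that make up $t$. As $k\ge 3$, $W>\langle t\rangle$.

**Proposition 1.** If $n=p$ is prime and $t\in S_n$ is an odd involution that is not a transposition, then $\Delta\mathbf{NP}^t$ is contractible.

*Proof.* Since $n\ge6$, $\langle t\rangle$ is intransitive, and so is $W$, which has the same orbits; so $W\in\mathbf{NP}^t$. Let $H\in\mathbf{NP}^t$. Then $H$ is intransitive, $Y_H$ has the same orbits as $H$, and $Y_H\ge H>\langle t\rangle$; so $Y_H\in\mathbf{NP}^t$. If $H\le H'$, each $H$-orbit lies in an $H'$-orbit, so $Y_H\le Y_{H'}$. Applied to $\langle t\rangle\le H$, this gives $W\le Y_H$. Thus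
$$H\le Y_H\ge W\qquad\text{for all }H\in\mathbf{NP}^t,$$
and (F1) applies. $\square$

The smallest instance is $n=7$, $t=(1\,2)(3\,4)(5\,6)$.

## 2. Composite degree: two contractions that break, and what is true

What changes when $n$ is not prime? Transitive groups enter $\mathbf{NP}^t$, and for those $Y_H=S_n$, which has left the poset. One could hope to replace $Y_H$ by some other nonprimitive group containing $H$ and $W$. This is impossible already in degree $6$.

**Example ($n=6$).** Let $H$ be $S_3$ acting on itself, a set of $6$ points, by left multiplication, and let $t$ be left multiplication by an involution $s\in S_3$. Then $t$ is a product of $3$ transpositions, with cycles $\{h,sh\}$. The group $H$ preserves the partition into left cosets of any subgroup, so $H\in\mathbf{NP}^t$. The group $\langle H,W\rangle$ contains the transpositions on the pairs $\{h,sh\}$ and all their $H$-conjugates. The conjugate by left multiplication by $k$ is the transposition on $\{kh,ksh\}=\{y,s'y\}$ with $y=kh$ and $s'=ksk^{-1}$. As $k$ and $h$ vary, $y$ and the involution $s'$ are arbitrary. These pairs join every even permutation to every odd one, so they form a connected graph, and the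 transpositions along the edges of a connected graph generate the full symmetric group. So $\langle H,W\rangle=S_6$, and no nonprimitive group contains both $H$ and $W$.

**A second contraction.** Suppose $t$ fixes a point, say $0$ (rename the points), and let $X=\mathrm{Stab}(0)\cong S_{n-1}$. Then $X\in\mathbf{NP}^t$, every $H\in\mathbf{NP}^t$ satisfies $H\ge H\cap X\le X$, and $H\cap X$ is intransitive and contains $t$. This would be a contraction, were it not for one defect: $H\cap X$ may be equal to $\langle t\rangle$, which is not in the poset. So the contraction stops exactly at the groups $H\in \mathbf{NP}^t$ with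
$$H\cap X=\langle t\rangle. \tag{1}$$

Here is a source of such groups. Let $N$ be an abelian group of odd order $n$. Identify $[n]$ with $N$, let $t$ be inversion, $t(x)=-x$, and let $H$ be the group of all maps $x\mapsto \pm x+b$. Then $t$ has exactly one fixed point, and $H\cap X=\langle t\rangle$. If $n$ is composite, take a subgroup $1<U<N$; the cosets of $U$ form an $H$-invariant partition, so $H$ is imprimitive. The involution $t$ has $(n-1)/2$ transpositions, which is odd when $n\equiv3\pmod 4$. The first composite $n\equiv 3\pmod 4$ is $15$. For $n=27$ one can take any of $\mathbb Z/27$, $\mathbb Z/9\times\mathbb Z/3$, $(\mathbb Z/3)^3$.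

The groups in (1) show only that this particular contraction fails; they do not show that $\mathbf{NP}^t$ is not contractible. For that one has to control everything lying above them, in a poset that is very large. The full answer of these notes is as follows.

The conjecture is **false**; the smallest counterexample produced below is $n=27$ with $t$ a product of $13$ disjoint transpositions. It is true when $n$ is a prime or twice a prime. A space is *$\mathbb Q$-acyclic* if all its reduced rational homology groups vanish; contractible spaces are $\mathbb Q$-acyclic.

**Theorem 1.** Let $q=3^m$ with $m\ge3$ odd and squarefree, $n=q$, and let $t\in S_n$ be an involution with exactly one fixed point. Then $t$ is odd and not a transposition, and $\Delta\mathbf{NP}^t$ is not contractible; it is not even $\mathbb Q$-acyclic. More precisely, for every odd $m\ge3$ there is $g\in C_{S_n}(t)$ (an $(n-1)$-cycle) whose Lefschetz number on $\Delta\mathbf{NP}^t$ is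
$$\Lambda(g)=1-\mu(m)\,\frac{\varphi(3^m-1)}{m}$$
($\mu$ the number-theoretic Möbius function, $\varphi$ Euler's function). Hence for squarefree $m$, $\sum_i\dim\tilde H_i(\Delta\mathbf{NP}^t;\mathbb Q)\ge\varphi(3^m-1)/m$. For $n=27$: $\Lambda(g)=5$.

**Theorem 2.** If $n=p$ or $n=2p$ with $p$ prime, the conjecture holds: $\Delta\mathbf{NP}^t$ is contractible for every odd involution $t\in S_n$ that is not a transposition.

For odd $m$ that is not squarefree, $\Lambda(g)=1$ and the method gives no information; that case is not determined here. Nor is it determined whether $27$ is the least counterexample.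

## 3. Euler characteristics of fixed posets

To show that a space is not contractible we need not compute its homology; one symmetry with the wrong trace is enough. For a finite poset $P$ write $\chi(\Delta P)=\sum_{i\ge0}(-1)^i\,\#\{i\text{-chains}\}$, where an $i$-chain has $i+1$ elements, and
$$\tilde\chi(\Delta P)=\sum_{c}(-1)^{|c|-1}=\chi(\Delta P)-1,$$
the sum over all chains $c$ including the empty one. So $\tilde\chi(\emptyset)=-1$. A contractible poset has $\chi=1$.

**(F3)** (P. Hall) In a finite bounded poset with $\hat0\ne\hat1$, the Möbius function satisfies $\mu(\hat0,\hat1)=\tilde\chi$ of the proper part, the poset with $\hat0$ and $\hat1$ removed.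

For the lattice of divisors of $m>1$ one has $\mu(\hat 0,\hat 1)=\mu(m)$, so
$$\tilde\chi\big(\{d:\ d\mid m,\ 1<d<m\}\big)=\mu(m).\tag{2}$$
Check: for $m=3$ the proper part is empty and both sides are $-1$; for $m=9$ it is one point and both sides are $0$; for $m=15$ it is two incomparable points and both sides are $2-1=1$.

**(F4)** (Hopf trace formula) Let $g$ be an automorphism of a finite poset $P$, and let $P^g$ be the subposet of fixed elements. Then
$$\Lambda(g):=\sum_i(-1)^i\operatorname{tr}\big(g\mid H_i(\Delta P;\mathbb Q)\big)=\chi(\Delta P^g).$$
If $\Delta P$ is $\mathbb Q$-acyclic, then $\Lambda(g)=1$.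

The reason: the Hopf trace formula allows us to compute the alternating sum of traces on simplicial chains. Orient each chain by its order in $P$; then $g$ permutes these oriented chains without signs, so the trace on $i$-chains is the number of $i$-chains mapped to themselves. An order preserving bijection of a finite chain is the identity, so these are the $i$-chains of $P^g$. If $\Delta P$ is $\mathbb Q$-acyclic, only $H_0=\mathbb Q$ survives, with trace $1$. As an example, if $g$ swaps two incomparable points, then $P^g=\emptyset$ and $\chi=0$, and indeed $g$ has trace $0$ on $H_0=\mathbb Q^2$.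

An element $g\in C_{S_n}(t)$ acts on $\mathbf{NP}^t$ by conjugation, and $(\mathbf{NP}^t)^g$ consists of the members normalized by $g$. The more transitive $g$ is, the fewer subgroups it normalizes. If $t$ has one fixed point, the best one can hope for is an $(n-1)$-cycle $g$ having $t$ as a power. Among the $g$-normalized groups in (1), such a $g$ rules out $\mathbb Z/27$ and $\mathbb Z/9\times\mathbb Z/3$ and forces the structure of a finite field. That is the idea of the next section.

## 4. Degree $3^m$: normalized groups with point stabilizer $\langle t\rangle$

This section proves Theorem 1. Let $m\ge3$ be odd (not necessarily squarefree) and $q=3^m$. Identify $[n]$ with $F=\mathbb F_q$. Involutions with exactly one fixed point are conjugate in $S_n$, and conjugation carries $\mathbf{NP}^t$ to an isomorphic poset, so we may take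
$$t:x\mapsto -x.$$
Since $m$ is odd and $9\equiv1\pmod 8$, $q\equiv3\pmod8$. So $t$ is a product of $(q-1)/2$ transpositions, which is odd and at least $13$.

Let $\zeta$ generate $F^*$ and let $g:x\mapsto\zeta x$. This is an $(n-1)$-cycle fixing $0$, and $t=g^{(q-1)/2}$; so $g\in C_{S_n}(t)$. Put
$$Q=(\mathbf{NP}^t)^g=\{H\in\mathbf{NP}^t:\ gHg^{-1}=H\}.$$
By (F4), $\Lambda(g)=\chi(\Delta Q)$.

**Step 1: split off a contractible part.** The purpose is to run the second contraction of Section 2 inside $Q$ and to isolate the groups where it fails.

Let $H\in Q$. Then $g(H\cdot 0)=(gHg^{-1})(g0)=H\cdot0$. As $g$ is transitive on $F\setminus\{0\}$, the orbit $H\cdot0$ is $\{0\}$ or $F$: either $H$ fixes $0$ or $H$ is transitive. Let $X=\mathrm{Stab}(0)\cong S_{n-1}$. It is intransitive, properly contains $\langle t\rangle$ and contains $g$, so $X\in Q$. Put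
$$D=\{H\in Q:\ H\not\le X,\ H\cap X=\langle t\rangle\},\qquad R=Q\setminus D.$$
If $H\le X$, then $H\cap X=H\neq\langle t\rangle$; so $R$ consists of those $H\in Q$ with $H\cap X\ne\langle t\rangle$. For $H\in R$, the group $H\cap X$ contains $t$ and is not $\langle t\rangle$, is normalized by $g$, and is contained in $X$, hence is intransitive. So $H\cap X\in Q$, and being contained in $X$ it lies in $R$. Also $X\in R$. From $H\ge H\cap X\le X$ and (F1), $R$ is contractible, so $\chi(\Delta R)=1$.

**Step 2: the structure of $H\in D$.** The purpose is to show that $H$ looks like $\{x\mapsto\pm x+b\}$ over a field of order $q$ in which $g$ is multiplication by a generator.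

By Step 1, $H$ is transitive, and its point stabilizer at $0$ is $\langle t\rangle$; so $|H|=2q$. As $t$ is odd, $N:=H\cap A_n$ has index $2$ in $H$, so $|N|=q=3^m$. The point stabilizers of $H$ are conjugates of $\langle t\rangle$, and their nonidentity elements are odd permutations. So $N$ meets every point stabilizer trivially: it is semiregular of order $q=n$, hence regular. Thus $N\to[n]$, $a\mapsto a(0)$, is a bijection.

The group $N$ is normalized by $g$, and $(gag^{-1})(0)=g(a(0))$ because $g$ fixes $0$. So under this bijection conjugation by $g$ on $N$ corresponds to the action of $g$ on $[n]$. In particular: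

$$g\text{ permutes }N\setminus\{1\}\text{ transitively by conjugation, in one cycle of length }q-1.\tag{3}$$

So a subgroup of $N$ normalized by $g$ is $1$ or $N$. The center $Z(N)$ is normalized by $g$ and nontrivial, since $N$ is a $3$-group; so $N$ is abelian. All nonidentity elements of $N$ have the same order by (3), and some element has order $3$; so $N$ is elementary abelian. Write $N$ additively, as a vector space over $\mathbb F_3$ of dimension $m$, and let $\gamma\in GL(N)$ be conjugation by $g$. By (3), $\gamma$ has order $q-1$.

Put $E=\mathbb F_3[\gamma]\subseteq\mathrm{End}(N)$, a finite commutative ring. The kernel of an element of $E$ is $\gamma$-invariant, because $E$ is commutative; hence it is $0$ or $N$. So every nonzero element of $E$ is injective on $N$, products of nonzero elements are nonzero, and the finite ring $E$ is a field. Fix $0\ne v\in N$. The map $E\to N$, $e\mapsto ev$, is injective, and its image is a nonzero $\gamma$-invariant subgroup, hence $N$. So $|E|=q$. As $\gamma\in E^*$ has order $q-1$, we get $E^*=\langle\gamma\rangle$, and $N$ is a one-dimensional $E$-space.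

Now identify $[n]$ with $N$ through $a\mapsto a(0)$. Then $N$ acts by translations, since $b(a(0))=(ba)(0)$; $g$ acts as multiplication by $\gamma$; and $t=g^{(q-1)/2}$ acts as $\gamma^{(q-1)/2}=-1$. Since $N$ has index $2$ in $H$ and $t\in H\setminus N$,
$$H=N\rtimes\{\pm1\}.$$

**Step 3: nothing in $Q$ lies below $H\in D$.** The purpose is to simplify the chains through $H$.

Let $K\in Q$ with $K\le H$. Then $K\cap A_n\le N$ is normalized by $g$, so it is $1$ or $N$. Since $t\in K$ is odd, $K=(K\cap A_n)\langle t\rangle$ is $\langle t\rangle$ or $H$; and $\langle t\rangle\notin Q$. So $Q_{<H}=\emptyset$. In particular $D$ is an antichain.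

**Step 4: what lies above $H\in D$.** The purpose is to determine $Q_{>H}$ completely and to compute its reduced Euler characteristic. Keep the identification of Step 2. For $d\mid m$ let $E_d\subseteq E$ be the subfield of order $3^d$. Elements of $E^*$ act on $N=[n]$ by multiplication. We claim that
$$Q_{>H}=\{N\rtimes A:\ \{\pm1\}<A\le E^*,\ \mathbb F_3[A]\ne E\}.\tag{4}$$

*The inclusion $\supseteq$.* Let $A$ be as on the right. Then $N\rtimes A$ properly contains $H$. It is normalized by $g$, because $g$ normalizes $N$ and, being multiplication by $\gamma$, commutes with $A$. Let $\mathbb F_3[A]=E_d$, $d<m$ (a finite subring of a field is a subfield), and let $0\ne v\in N$. Translations permute the cosets of $E_dv$, and multiplications by elements of $A\subseteq E_d$ do so too. As $1<|E_dv|=3^d<3^m$, this partition is nontrivial. So $N\rtimes A$ is not primitive.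

*The inclusion $\subseteq$: invariant partitions come from subgroups.* Let $z\in Q_{>H}$. It is transitive because $H$ is, and nonprimitive, so it has a nontrivial invariant partition. Let $B$ be the block containing $0$ of any $z$-invariant partition. Since $N\le z$, $B$ is also a block for the translations. For $u\in B$ we have $u\in(B+u)\cap B$, because $0\in B$; so $B+u=B$. Thus $B$ is closed under addition, and being finite it is a subgroup. The other blocks are its translates, so the partition consists of the cosets of $B$. Let $\mathcal S$ be the set of subgroups $U\le N$ whose coset partition is $z$-invariant.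

* $\mathcal S$ is closed under intersection: the cosets of $U\cap U'$ are the nonempty intersections of a coset of $U$ with a coset of $U'$.
* $\mathcal S$ is $\gamma$-invariant: if $\pi$ is a $z$-invariant partition and $\sigma\in z$, then $\sigma(g\pi)=g(g^{-1}\sigma g)\pi=g\pi$, as $g$ normalizes $z$; and $g$ maps the cosets of $U$ to the cosets of $\gamma U$.
* $\mathcal S$ contains some $U$ with $0\ne U\ne N$.

*The inclusion $\subseteq$: a spread of lines.* Choose $0\ne U\in\mathcal S$ of minimal dimension $d$ over $\mathbb F_3$; so $1\le d<m$. If $\gamma^iU\ne\gamma^jU$, then $\gamma^iU\cap\gamma^jU\in\mathcal S$ has smaller dimension, so it is $0$. The images of $U$ cover $N$, as $\gamma$ is transitive on $N\setminus\{0\}$. So there are $(q-1)/(3^d-1)$ images, and the stabilizer of $U$ in the cyclic group $E^*=\langle\gamma\rangle$ of order $q-1$ has order $3^d-1$. Hence $3^d-1\mid3^m-1$. Write $m=ad+r$ with $0\le r<d$; modulo $3^d-1$ we have $3^m\equiv3^r$, so $3^d-1$ divides $3^r-1<3^d-1$, which forces $r=0$. So $d\mid m$. A cyclic group has only one subgroup of each possible order, so the stabilizer of $U$ is $E_d^*$. Thus $U$ is an $E_d$-subspace of order $3^d$, that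 is, of dimension $1$ over $E_d$. The images $\gamma^iU$ are again one-dimensional $E_d$-subspaces, and they cover $N$; so they are *all* the lines $E_dx$, $x\ne0$. Hence every line $E_dx$ belongs to $\mathcal S$. Note that $\dim_{E_d}N=m/d\ge2$.

*The inclusion $\subseteq$: the stabilizer of $0$ consists of scalars.* Let $\sigma\in z$ with $\sigma(0)=0$. Then $\sigma$ permutes the cosets of each line $E_dx$ and maps the line itself, the coset containing $0$, to itself.

First, $\sigma$ is additive. Let $x,y$ be independent over $E_d$. The point $x+y$ lies in $x+E_dy$, so $\sigma(x+y)$ lies in the coset of $E_dy$ containing $\sigma(x)$; similarly with $x,y$ exchanged. So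
$$\sigma(x+y)\in(\sigma(x)+E_dy)\cap(\sigma(y)+E_dx).$$
Since $E_dx\cap E_dy=0$, this intersection has at most one point; and $\sigma(x)+\sigma(y)$ lies in it, because $\sigma(x)\in E_dx$ and $\sigma(y)\in E_dy$. So $\sigma(x+y)=\sigma(x)+\sigma(y)$. Now let $x,y\ne0$ be dependent, and choose $w\notin E_dx$. The pairs $x,\,y+w$ and $y,\,w$ are independent, so
$$\sigma(x+y+w)=\sigma(x)+\sigma(y+w)=\sigma(x)+\sigma(y)+\sigma(w).$$
On the other hand $\sigma(x+y+w)=\sigma(x+y)+\sigma(w)$: if $x+y\neq0$, then $x+y$ and $w$ are independent, and if $x+y=0$ this is trivial. Comparing, $\sigma(x+y)=\sigma(x)+\sigma(y)$.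

Next, $\sigma$ is a scalar. For $x\ne0$ write $\sigma(x)=\lambda(x)x$ with $\lambda(x)\in E_d^*$ (here $\sigma(x)\ne0$ since $\sigma$ is injective). If $x,y$ are independent, then $\lambda(x+y)(x+y)=\lambda(x)x+\lambda(y)y$ gives $\lambda(x)=\lambda(x+y)=\lambda(y)$. If they are dependent, compare both with some $w$ outside their line. So $\lambda$ is constant.

Let $A=z_0$ be the stabilizer of $0$ in $z$. We have shown $A\le E_d^*$. As $N\le z$ is regular, $z=NA$ with $N\cap A=1$, and scalars normalize the translations; so $z=N\rtimes A$. Here $\mathbb F_3[A]\subseteq E_d\ne E$. Finally $A\ge H_0=\{\pm1\}$, and $A\neq\{\pm1\}$ because $z>H$. This proves (4).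

*The Euler characteristic.* By (4), $Q_{>H}$ is isomorphic to the poset of subgroups $A$ with $\{\pm1\}<A\le E^*$ and $\mathbb F_3[A]\ne E$. On it, $A\mapsto\mathbb F_3[A]^*$ is a closure operator. Its values are groups $E_d^*$ with $d\mid m$ and $d<m$; and $d>1$, since $E_1^*=\mathbb F_3^*=\{\pm1\}$ is smaller than $A$. (This is where the prime $3$ helps.) Each such $E_d^*$ is its own image. So by (F1) and (2),
$$\tilde\chi(\Delta Q_{>H})=\tilde\chi\big(\{d:\ d\mid m,\ 1<d<m\}\big)=\mu(m).\tag{5}$$

**Step 5: the Lefschetz number in terms of $|D|$.** The purpose is to count the chains of $Q$.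

A chain of $Q$ not contained in $R$ contains a member $H$ of $D$. By Step 3 it contains exactly one, and nothing in the chain is below $H$; so the chain is $\{H\}\cup c$ with $c$ a possibly empty chain of $Q_{>H}$. It has dimension $|c|$. For fixed $H$ these chains contribute $\sum_c(-1)^{|c|}=-\tilde\chi(\Delta Q_{>H})=-\mu(m)$ to $\chi(\Delta Q)$. The chains inside $R$ contribute $\chi(\Delta R)=1$. So
$$\Lambda(g)=\chi(\Delta Q)=1-|D|\,\mu(m).\tag{6}$$

The set $D$ is nonempty: it contains $\{x\mapsto\pm x+b\}$ on $F=\mathbb F_q$. Indeed this group is normalized by $g$, its stabilizer at $0$ is $\langle t\rangle$, and it preserves the cosets of $\mathbb F_3$, which form a nontrivial partition as $m\ge2$. If $m$ is squarefree, then $\mu(m)=\pm1$, so $\Lambda(g)\ne1$. By (F4), $\Delta\mathbf{NP}^t$ is not $\mathbb Q$-acyclic, and in particular not contractible. The conjecture is disproved.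

**Step 6: $|D|=\varphi(q-1)/m$.** The purpose is to make (6) explicit.

Let $T$ be the translation group of $\mathbb F_q$. We parametrize $D$ by coordinate systems. Call a bijection $\theta:\mathbb F_q\to[n]$ *admissible* if $\theta(0)=0$ and $\theta\circ\omega=g\circ\theta$ for some generator $\omega$ of $\mathbb F_q^*$, acting by multiplication.

*Number of admissible maps.* Such a $\theta$ satisfies $\theta(\omega^i)=g^i(\theta(1))$, so it is determined by $\omega$ and $\theta(1)\ne0$. Conversely any generator $\omega$ and any nonzero point as $\theta(1)$ give an admissible $\theta$ by this formula, since $g$ is a $(q-1)$-cycle on the nonzero points. And $\theta$ determines $\theta(1)$ and $\omega=\theta^{-1}(g(\theta(1)))$. So there are $\varphi(q-1)(q-1)$ admissible maps.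

*Each admissible map gives a member of $D$.* We have $g=\theta\omega\theta^{-1}$, hence $t=g^{(q-1)/2}=\theta\,\omega^{(q-1)/2}\,\theta^{-1}=\theta(-1)\theta^{-1}$. So $\theta T\theta^{-1}\langle t\rangle=\theta(T\rtimes\{\pm1\})\theta^{-1}$. This group is normalized by $g$ because $\omega$ normalizes $T\rtimes\{\pm1\}$; its stabilizer at $0$ is $\langle t\rangle$; and it is imprimitive, as in Step 5. So it lies in $D$.

*Every member of $D$ arises.* Let $H\in D$, with $N,E,\gamma$ as in Step 2. Choose a field isomorphism $\psi:\mathbb F_q\to E$ and $0\ne v\in N$, and let $\theta(x)$ be the point $(\psi(x)v)(0)$ of $[n]$. Then $\theta(0)=0$, $\theta$ carries $T$ to $N$, and it carries multiplication by $\omega=\psi^{-1}(\gamma)$, a generator, to $g$. So $\theta$ is admissible and $\theta T\theta^{-1}\langle t\rangle=N\langle t\rangle=H$.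

*When two admissible maps give the same group.* Let $\theta,\theta'$ be admissible with generators $\omega,\omega'$. The elements of $\theta T\theta^{-1}$ have order dividing $3$, so they are even, and $\theta T\theta^{-1}$ is the intersection of $\theta T\theta^{-1}\langle t\rangle$ with $A_n$. So $\theta,\theta'$ give the same group iff $\theta T\theta^{-1}=\theta'T\theta'^{-1}$, that is, iff $\eta=\theta^{-1}\theta'$ normalizes $T$. Suppose it does. Note that $\eta(0)=0$. Write $\tau_b$ for translation by $b$; then $\eta\tau_b\eta^{-1}$ is a translation that sends $0$ to $\eta(b)$, so $\eta\tau_b=\tau_{\eta(b)}\eta$, i.e. $\eta(x+b)=\eta(x)+\eta(b)$. So $\eta$ is additive, $\eta\in GL_m(3)$. Moreover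
$$\eta\,\omega'\,\eta^{-1}=\theta^{-1}\theta'\omega'\theta'^{-1}\theta=\theta^{-1}g\,\theta=\omega .$$
So conjugation by $\eta$ maps the group of multiplications $\langle\omega'\rangle=\mathbb F_q^*$ onto $\langle\omega\rangle=\mathbb F_q^*$. Together with $0$ these multiplications form a subring of $\mathrm{End}(\mathbb F_q,+)$ isomorphic to $\mathbb F_q$, and conjugation by the additive map $\eta$ is a ring automorphism of it. So there is a field automorphism $\alpha$ with $\eta(ax)=\alpha(a)\eta(x)$ for all $a,x$. With $x=1$, $\eta(a)=\eta(1)\alpha(a)$. So $\eta$ lies in
$$\Gamma L_1(q)=\{x\mapsto c\,\alpha(x):\ c\in\mathbb F_q^*,\ \alpha\in\mathrm{Aut}(\mathbb F_q)\},$$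
a group of order $(q-1)m$.

Conversely let $\theta$ be admissible with generator $\omega$ and let $\eta(x)=c\,\alpha(x)$. Put $\omega'=\alpha^{-1}(\omega)$, a generator. Then $\eta(\omega'x)=\omega\,\eta(x)$, so $\theta\eta(\omega'x)=\theta(\omega\,\eta(x))=g(\theta\eta(x))$, and $\theta\eta(0)=0$. So $\theta\eta$ is admissible; as $\eta$ is additive it normalizes $T$, and $\theta\eta$ gives the same group as $\theta$.

So each member of $D$ comes from exactly $(q-1)m$ admissible maps, and
$$|D|=\frac{\varphi(q-1)(q-1)}{(q-1)m}=\frac{\varphi(q-1)}m .$$
With (6) this is the formula for $\Lambda(g)$ in Theorem 1.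

**Step 7: the homology bound.** The purpose is to turn $\Lambda(g)$ into a lower bound. The poset is nonempty, so $\Lambda(g)-1=\sum_i(-1)^i\operatorname{tr}(g\mid\tilde H_i(\Delta\mathbf{NP}^t;\mathbb Q))$. As $g$ has finite order, its eigenvalues are roots of unity, so each trace has absolute value at most $\dim\tilde H_i$. Hence
$$\sum_i\dim\tilde H_i(\Delta\mathbf{NP}^t;\mathbb Q)\ \ge\ |\Lambda(g)-1|=|\mu(m)|\,\frac{\varphi(q-1)}m ,$$
which for squarefree $m$ is $\varphi(3^m-1)/m$. This completes the proof of Theorem 1. $\blacksquare$

**The case $n=27$ in full view.** Here $m=3$, $\varphi(26)=12$ and $|D|=12/3=4$. The only subgroup of $\mathbb F_{27}^*$ (of order $26$) properly containing $\{\pm1\}$ is the whole group, which generates $\mathbb F_{27}$; so $Q_{>H}=\emptyset$ for each $H\in D$. By Step 3, $Q_{<H}=\emptyset$ as well. So $\Delta Q$ is the disjoint union of the contractible complex $\Delta R$ and four isolated points, and $\Lambda(g)=1+4=5$.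

## 5. Complements in a finite lattice

We now turn to Theorem 2 for $n=2p$. The example with $n=6$ in Section 2 shows the obstacle: a member $H$ of the poset such that $H$ and $W$ have no common upper bound. The remedy is a lemma which says that only *complements* of a chosen element can obstruct contractibility, and that they do no harm if the part of the poset above each of them is contractible.

**(F2)** If the join $P_{<p}*P_{>p}$ is contractible, then $P\simeq P\setminus\{p\}$. This holds in particular if $P_{<p}$ or $P_{>p}$ is contractible.

(Indeed $\Delta P$ arises from $\Delta(P\setminus\{p\})$ by attaching a cone over the subcomplex $\Delta P_{<p}*\Delta P_{>p}$.)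

**Definition (complement).** Let $L$ be a finite lattice with bottom $\hat0$ and top $\hat1$, let $\bar L=L\setminus\{\hat0,\hat1\}$, and $x\in\bar L$. A *complement* of $x$ is an element $z\in L$ with $z\wedge x=\hat0$ and $z\vee x=\hat1$. The set of complements is $Co(x)$; since $x\neq\hat0,\hat1$, it is contained in $\bar L$.

In the lattice of divisors of $6$, the only complement of $2$ is $3$. In the lattice of divisors of $12$, the element $2$ has no complement: only $1$ and $3$ have meet $1$ with $2$, and the joins are $2$ and $6$.

**Lemma A** (cf. Björner–Walker, European J. Combin. 4 (1983)). Let $L$ be a finite lattice and $x\in\bar L$. Then $\bar L\setminus Co(x)$ is contractible. Consequently, if $\bar L_{>z}$ is contractible for every $z\in Co(x)$ (e.g. if $Co(x)=\emptyset$), then $\bar L$ is contractible.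

*Proof.* For $y\in L$ with $y\wedge x=\hat0$ and $y\vee x\ne\hat1$, let
$$U_y=\{u\in\bar L\setminus Co(x):\ u>y\}.$$
We show by downward induction on $y$ that $U_y$ is contractible; so we assume this for all larger elements satisfying the same two conditions.

*A contractible piece of $U_y$.* Let $B_y=\{u\in\bar L:\ u>y,\ u\wedge x\ne\hat0\}$. Its members are not complements of $x$, so $B_y\subseteq U_y$. The element $y\vee x$ lies in $B_y$: it is not $\hat1$; it is larger than $y$, since $x\le y$ would give $y\wedge x=x\ne\hat0$; and $(y\vee x)\wedge x=x\ne\hat0$. For $u\in B_y$ put $u'=u\wedge(y\vee x)$. Both $y$ and $u\wedge x$ are below $u$ and below $y\vee x$, so $u'\ge y\vee(u\wedge x)$. This is larger than $y$, because $u\wedge x\le y$ would give $u\wedge x\le y\wedge x=\hat0$. Also $u'\wedge x=u\wedge x\ne\hat0$, and $u'\le u<\hat1$. So $u'\in B_y$. The map $u\mapsto u'$ is order preserving and $u\ge u'\le y\vee x$; by (F1), $B_y$ is contractible.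

*Adding the rest.* An element $u\in U_y\setminus B_y$ satisfies $u\wedge x=\hat0$, and since it is not a complement, $u\vee x\ne\hat1$. Add these elements to $B_y$ one at a time, larger ones first. When $u$ is added, nothing present is below it: an element $w<u$ has $w\wedge x=\hat0$, so it is not in $B_y$, and it has not been added yet. The elements present above $u$ are all members of $U_y$ above $u$, and these form $U_u$, because $u>y$. By induction $U_u$ is contractible, so by (F2) adding $u$ does not change the homotopy type. Hence $U_y\simeq B_y$ is contractible.

*Conclusion.* The element $y=\hat0$ satisfies $\hat0\wedge x=\hat0$ and $\hat0\vee x=x\ne\hat1$, and $U_{\hat0}=\bar L\setminus Co(x)$. This is the first statement. For the second, add the complements $z$ of $x$ to $\bar L\setminus Co(x)$ one at a time, larger ones first. When $z$ is added, the elements present above it are all of $\bar L_{>z}$, which is contractible; use (F2). $\square$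

## 6. Closed subgroups

To use Lemma A we need a lattice. The poset $\mathbf{NP}^t$ has too many elements to handle directly, and we first shrink it.

**Definition (uniform, nontrivial).** A partition of $[n]$ is *uniform* if its blocks have equal size, and *nontrivial* if it is neither the partition into singletons nor the one-block partition.

**Definition (closure).** For a nonprimitive $H\le S_n$, let $cl(H)$ be the group of all permutations that preserve every $H$-invariant subset and every $H$-invariant uniform partition. Call $H$ *closed* if $cl(H)=H$.

Examples in $S_4$: the closure of $\langle(1\,2\,3\,4)\rangle$ is the stabilizer of $\{1,3\}\mid\{2,4\}$, of order $8$. The group $\langle(1\,2)(3\,4)\rangle$ preserves the sets $\{1,2\},\{3,4\}$ and the partition $\{1,3\}\mid\{2,4\}$; of the four permutations preserving the two sets, $(1\,2)$ and $(3\,4)$ do not preserve this partition. So $\langle(1\,2)(3\,4)\rangle$ is closed, although it is smaller than $Y_H=\langle(1\,2),(3\,4)\rangle$.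

From here on, $t$ is an odd involution that is not a transposition, with $k\ge3$ transpositions ($k$ odd) and $f=n-2k$ fixed points, and $P=\mathbf{NP}^t$.

**The closure operator.** If $H$ is intransitive, $cl(H)$ preserves a proper nonempty subset; if $H$ is imprimitive, $cl(H)$ preserves a nontrivial uniform partition. So $cl(H)$ is nonprimitive. Clearly $H\le cl(H)$. If $H\le H'$, then $H'$ has fewer invariant subsets and partitions, so $cl(H)\le cl(H')$. The groups $H$ and $cl(H)$ have the same invariant subsets and uniform partitions, so $cl(cl(H))=cl(H)$. Thus $cl$ is a closure operator on $P$. Let $P_c$ be its image, the set of closed members of $P$. By (F1), $P\simeq P_c$.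

**Which groups are closed.**

* If $K_1,K_2$ are closed, so is $K_1\cap K_2$: it is nonprimitive, and $cl(K_1\cap K_2)\le cl(K_1)\cap cl(K_2)=K_1\cap K_2$.
* $Y_H$ is closed for every intransitive $H$: the $H$-orbits are $Y_H$-invariant, and a permutation preserving all of them lies in $Y_H$.
* The full stabilizer $M_\pi$ of a nontrivial uniform partition $\pi$ is closed, since $\pi$ is $M_\pi$-invariant.
* A transitive closed $K$ is the group of all permutations preserving all $K$-invariant nontrivial uniform partitions, since its invariant subsets are $\emptyset$ and $[n]$, and trivial partitions are preserved by everything.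

If $H\ge\langle t\rangle$ is intransitive, then $Y_H\ge W>\langle t\rangle$, so $Y_H\in P_c$. In particular $W\in P_c$.

**The lattice.** Put $L=P_c\cup\{\hat0=\langle t\rangle,\ \hat1=S_n\}$. It is closed under intersection and has a top element; so it is a lattice whose meet is intersection. The join of two elements is the intersection of all members of $L$ containing both. So $z\vee y=\hat1$ means that no member of $P_c$ contains both $z$ and $y$. Likewise, for $H\in P_c$, the interval $[H,\hat1]_L$ is a lattice with intersection as meet, and its proper part is $(P_c)_{>H}$.

**Degree $2p$.** Now let $n=2p$ with $p$ prime. We may take $p$ odd, since $n\ge6$ excludes $n=4$. A nontrivial uniform partition is then either a *bipartition* (two blocks of size $p$) or a *matching* ($p$ blocks of size $2$). We also view a matching $\gamma$ as a fixed-point-free involution, the one exchanging the points of each pair. A permutation preserves the matching iff it commutes with this involution. For instance, for $n=6$, the matching $\{1,2\}\mid\{3,4\}\mid\{5,6\}$ is the involution $(1\,2)(3\,4)(5\,6)$, and its stabilizer is the centralizer of this involution.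

A transitive closed $K$ is the full stabilizer of $\mathcal B\cup\Gamma$, where $\mathcal B$ is the set of its invariant bipartitions and $\Gamma$ the set of its invariant matchings. We call $\mathcal B,\Gamma$ the *data* of $K$; if $K$ is nonprimitive, they are not both empty. If $\Gamma\ne\emptyset$, the join of all matchings in $\Gamma$ (the finest partition coarser than all of them) is $K$-invariant, so its classes have equal size, an even divisor of $2p$. Hence:
$$\text{if }\Gamma\ne\emptyset,\text{ the classes of the join of }\Gamma\text{ have size }2\text{ or }2p,\text{ and size }2\text{ iff }|\Gamma|=1.\tag{7}$$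

## 7. Degree $2p$: involutions with a fixed point

Let $n=2p$, $p$ odd, and $f>0$.

**Claim.** $W$ has no complement in $L$. By Lemma A with $x=W$, it follows that $P_c\simeq\mathbf{NP}^t$ is contractible.

*Proof of the claim.* Suppose $z\in P_c$ is a complement of $W$. If $z$ is intransitive, then $Y_z\in P_c$ contains both $z$ and $W$, so $z\vee W\ne\hat1$, a contradiction. So $z$ is transitive; let $\mathcal B,\Gamma$ be its data. We have $z\cap W=\langle t\rangle$, and we look for a forbidden element of $z\cap W$.

*Bipartitions.* Let $\beta\in\mathcal B$. As $t$ fixes a point, it fixes the block of $\beta$ containing it, hence both blocks. So every $t$-cycle lies inside a block, and all of $W$ preserves $\beta$.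

*Matchings.* Let $\gamma\in\Gamma$. Since $t\in z$, $\gamma$ commutes with $t$, so $\gamma$ preserves $\mathrm{Fix}(t)$ and $\mathrm{supp}(t)$, both nonempty. So the join of $\Gamma$, if $\Gamma\neq\emptyset$, is finer than $\mathrm{Fix}(t)\mid\mathrm{supp}(t)$ and is not the one-block partition. By (7), $|\Gamma|\le1$.

*The element.* Let $e$ be a $t$-cycle. If $\Gamma=\{\gamma\}$, then $\gamma(e)$ is again a $t$-cycle, equal to $e$ or disjoint from it. Let $s$ be the product of the transposition on $e$ and, if $\Gamma=\{\gamma\}$ and $\gamma(e)\ne e$, the transposition on $\gamma(e)$. Then $s\in W$, so $s$ preserves all of $\mathcal B$; and conjugation by $\gamma$ maps $s$ to itself, so $s$ preserves $\gamma$. As $z$ is the full stabilizer of $\mathcal B\cup\Gamma$, $s\in z\cap W=\langle t\rangle$. But $s$ is a product of $1$ or $2$ transpositions while $t$ has $k\ge3$. This is a contradiction. $\square$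

## 8. Degree $2p$: fixed-point-free involutions

Let $n=2p$ with $p$ odd and $f=0$, so $k=p\ge3$. For $p=3$ we saw in Section 2 a regular group that generates $S_6$ together with $W$. We choose another element for Lemma A, the centralizer of $t$:
$$x=C(t)=M_{\gamma_0},\qquad\gamma_0=\text{the matching formed by the }t\text{-cycles}.$$
It contains $W>\langle t\rangle$, so $x\in P_c$. Its advantage is that its complements have a very rigid structure. We show that $(P_c)_{>H}$ is contractible for every complement $H$ of $x$; then Lemma A finishes the proof.

**Step 1: the structure of a complement $H$ of $x$.** The purpose is to show that $H$ is generalized dihedral. From $H\cap x=\langle t\rangle$ we get $C_H(t)=\langle t\rangle$.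

Let $T\ni t$ be a Sylow $2$-subgroup of $H$. Then $N_T(\langle t\rangle)=C_T(t)=\langle t\rangle$. In a $2$-group a proper subgroup is properly contained in its normalizer, so $T=\langle t\rangle$. Thus $|H|$ is twice an odd number. As $t$ is odd, $N:=H\cap A_n$ has index $2$ in $H$, hence odd order, and $C_N(t)=1$.

*$N$ is abelian and inverted by $t$.* Write $a^t=tat$ for $a\in N$. If $a^{-1}a^t=b^{-1}b^t$, then $ba^{-1}=(ba^{-1})^t\in C_N(t)=1$, so $a=b$. So $a\mapsto a^{-1}a^t$ is injective on the finite set $N$, hence surjective. And $(a^{-1}a^t)^t=(a^t)^{-1}a=(a^{-1}a^t)^{-1}$. So $t$ inverts every element of $N$; inversion is then an automorphism of $N$, and so $N$ is abelian.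

Further facts about $H$:

* $N\ne1$, since $H>\langle t\rangle$.
* Every involution of $H$ is conjugate to $t$ in $H$, because the Sylow $2$-subgroups have order $2$. So it is fixed point free with $p\ge3$ transpositions, and it inverts $N$. In particular it does not centralize $N$, as $N\neq1$ has odd order.
* On each $H$-orbit $O$, the group $N$ has exactly two orbits $A$ and $tA$, of equal odd size. Indeed $H=N\cup tN$ and $N$ is normal, so $O=A\cup tA$ for any $N$-orbit $A\subseteq O$, and $|A|$ divides $|N|$. If $N$ were transitive on $O$, then $|O|$ would be odd and $t$ would fix a point of $O$, which is not so.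

**Step 2: $H$ transitive.** The purpose is to list everything above $H$ and contract it.

Here $N$ has two orbits $A,tA$ of size $p$. Let $C\le N$ be the subgroup acting trivially on $A$. As $t$ inverts $N$, $tCt^{-1}=C$; so $C$ is also trivial on $tA$, hence $C=1$. Thus $N$ is a faithful transitive abelian group on $A$, so it is regular on $A$ and $|N|=p$. So $|H|=2p$ and $H$, being transitive, is regular; it is a dihedral group of order $2p$. Identify $[n]$ with $H$, acting by left multiplication.

*Invariant partitions.* Let $B$ be the block containing $1$ of an $H$-invariant partition. For $u\in B$, $u\in uB\cap B$, so $uB=B$; hence $B$ is a subgroup, and the blocks are its left cosets. Conversely left cosets of a subgroup form an invariant partition. Let $s_1,\dots,s_p$ be the involutions of $H$. The subgroups other than $1$ and $H$ are $N$ and the $\langle s_i\rangle$. So the nontrivial invariant partitions are $\beta_0$ (cosets of $N$) and $\gamma_i$ (cosets $\{h,hs_i\}$ of $\langle s_i\rangle$), $i=1,\dots,p$. As an involution, $\gamma_i$ is right multiplication $\rho_i:h\mapsto hs_i$, and $M_{\gamma_i}$ is the centralizer of $\rho_i$.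

*Closed groups above $H$.* For $i\ne j$ we have $\langle s_i,s_j\rangle=H$, because $1\ne s_is_j\in N$ generates $N$. So $M_{\gamma_i}\cap M_{\gamma_j}$ is the centralizer of all right multiplications. If $c$ commutes with these, then $c(h)=c(1\cdot h)=c(1)h$; so $M_{\gamma_i}\cap M_{\gamma_j}=H$. Let $K>H$ be in $P_c$. It is transitive and nonprimitive, and it is the full stabilizer of its nontrivial invariant uniform partitions, which are among $\beta_0,\gamma_1,\dots,\gamma_p$. There is at least one, and they do not include two different $\gamma_i$, since that would give $K\le H$. So $K$ is $M_{\beta_0}$, some $M_{\gamma_i}$, or some $M_{\beta_0}\cap M_{\gamma_i}$.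

*Contraction.* The permutation $\rho_i$ commutes with itself, and it maps $hN$ to $hNs_i=hs_iN$; so $\rho_i\in M_{\beta_0}\cap M_{\gamma_i}$. It is not in $H$: if $\rho_i$ were left multiplication by $h$, then $h=h\cdot1=\rho_i(1)=s_i$, and $s_iy=ys_i$ for all $y\in H$, but the center of a dihedral group of order $2p$, $p$ odd, is trivial. So $M_{\beta_0}\cap M_{\gamma_i}>H$. Hence $M_{\beta_0}\in(P_c)_{>H}$, and $K\cap M_{\beta_0}\in(P_c)_{>H}$ for every $K$ in the list. From $K\ge K\cap M_{\beta_0}\le M_{\beta_0}$ and (F1), $(P_c)_{>H}$ is contractible.

**Step 3: $H$ intransitive.** The purpose is to apply Lemma A once more, now to the lattice $[H,\hat1]_L$ and its element $Y=Y_H$.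

$Y$ contains transpositions (it contains $W$), and $H$ contains none by Step 1. So $Y>H$, and $Y\in(P_c)_{>H}$. We show that $Y$ has no complement in $[H,\hat1]_L$. Suppose $K$ is one. Then $K\cap Y=H$ and no member of $P_c$ contains both $K$ and $Y$. As $Y\ne H$ and $Y\neq\hat1$, $K$ is neither $\hat1$ nor $H$, so $K\in(P_c)_{>H}$. If $K$ were intransitive, then $Y_K\in P_c$ would contain $K$ and $Y$, a contradiction. So $K$ is transitive, with data $\mathcal B,\Gamma$, not both empty. The elements $K\cap Y=H$ are exactly the permutations preserving $\mathcal B\cup\Gamma$ and every $H$-orbit. In each case below we exhibit such a permutation that cannot be in $H$, or derive another contradiction.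

*$|\mathcal B|\le1$; $t$ swaps the blocks of $\beta\in\mathcal B$, and $N$ fixes them.* A block fixed by $t$ would have odd size $p$, so $t$ would fix a point in it; but $t$ is fixed point free. And $N$ has odd order, so it cannot act nontrivially on two blocks. Suppose $\{U,U'\}\ne\{V,V'\}$ are both in $\mathcal B$. If $U\cap V=\emptyset$, then $V\subseteq U'$ and so $V=U'$, which is excluded; so $U\cap V\neq\emptyset$, and likewise $U\cap V'\ne\emptyset$. These are cells of the common refinement, which is $K$-invariant; as $K$ is transitive, they have equal size. So $p=|U|=2|U\cap V|$, a contradiction.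

*$|\Gamma|\le1$.* Suppose $|\Gamma|\geq 2$. By (7) the join of $\Gamma$ is the one-block partition, that is, the group generated by the involutions in $\Gamma$ is transitive. $K$ centralizes this group. An element commuting with a transitive group and fixing one point fixes all points; so $K$ is semiregular, and being transitive it is regular, $|K|=2p$. Now $2|N|=|H|$ divides $2p$ and $N\ne1$, so $|H|=2p$ and $H=K$ is transitive, a contradiction.

In the remaining cases we use that some $N$-orbit $A$ has $|A|\ge3$, since $N\ne1$ and the $N$-orbits have odd size.

*Case $\Gamma=\emptyset$, $\mathcal B=\{\beta\}$.* Choose an $N$-orbit $A$ with $|A|\ge3$. As $N$ fixes the blocks of $\beta$, $A$ lies in a block. A transposition of two points of $A$ preserves $\beta$ and all $H$-orbits, so it lies in $K\cap Y=H$. But $H$ contains no transposition.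

*Case $\Gamma=\{\gamma\}$, $\mathcal B=\emptyset$.* Here $K=C(\gamma)$, so $\gamma\in K$, and $\gamma$ centralizes $K\ge H$. If $\gamma$ fixes every $H$-orbit, then $\gamma\in K\cap Y=H$ is an involution of $H$ centralizing $H$; but involutions of $H$ do not centralize $N$. Otherwise there is an $H$-orbit $O$ with $\gamma O\ne O$. As $\gamma$ commutes with $H$, $\gamma O$ is an $H$-orbit, disjoint from $O$. Let $Z=O\cup\gamma O$. As $|O|=2|A|$ is even, $4$ divides $|Z|=2|O|$; but $n=2p\equiv2\pmod4$, so $Z\ne[n]$. Consider the permutation that equals $t$ on $Z$ and is trivial elsewhere. It commutes with $\gamma$, because $t$ does and $\gamma Z=Z$; and it preserves every $H$-orbit. So it lies in $K\cap Y=H$. It is an involution with fixed points, while all involutions of $H$ are fixed point free, a contradiction.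

*Case $\Gamma=\{\gamma\}$, $\mathcal B=\{\beta\}$, $\beta=\{U,U'\}$.* Since $K$ is transitive and preserves $\gamma$, it permutes the pairs of $\gamma$ transitively. If one pair lay in a block of $\beta$, all would, and $|U|=p$ would be even. So every pair meets both blocks, that is, $\gamma U=U'$. Choose an $N$-orbit $A$ with $|A|\ge3$. It lies in a block of $\beta$; as $t$ swaps the blocks and $tA$ is an $N$-orbit of the same size, we may replace $A$ by $tA$ if necessary and assume $A\subseteq U$. Since $\gamma$ commutes with $H\ge N$, $\gamma A$ is an $N$-orbit, contained in $U'$. For distinct $a,b\in A$ consider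
$$(a\ b)(\gamma a\ \ \gamma b).$$
It preserves $\beta$, because $a,b\in U$ and $\gamma a,\gamma b\in U'$. It commutes with $\gamma$, because conjugation by $\gamma$ exchanges the two transpositions. It preserves every $H$-orbit, because $a,b$ lie in one $N$-orbit and so do $\gamma a,\gamma b$. So it lies in $K\cap Y=H$. But it is an involution with exactly $2\ne p$ transpositions, a contradiction.

So $Y$ has no complement in $[H,\hat1]_L$. By Lemma A, the proper part $(P_c)_{>H}$ is contractible.

**Step 4: end of the proof of Theorem 2.** By Steps 2 and 3, $(P_c)_{>H}$ is contractible for every complement $H$ of $x=C(t)$ in $L$. By Lemma A applied to $L$ and $x$, $P_c$ is contractible, and $\mathbf{NP}^t\simeq P_c$. Together with Section 7 this settles $n=2p$, and Proposition 1 is the case $n=p$. $\blacksquare$
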